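\title{Lifting weakly null sequences modulo $\ell_1$, and the Dunford--Pettis property of $\ell_\infty/\ell_1$}

\begin{abstract}
Let $M$ be a closed subspace of a Banach space $Z$, isomorphic to $\ell_1$. We prove that every weakly null sequence in $Z/M$ is the image of a weakly null sequence in $Z$. Consequently $Z/M$ has the Dunford--Pettis property whenever $Z$ has it; in particular $\ell_\infty/\ell_1$ has the Dunford--Pettis property, for every isomorphic embedding of $\ell_1$ into $\ell_\infty$. The proof turns the lifting problem into a statement about Borel set functions on $2^{\mathbb N}$ that are additive in the limit, localizes these functions to finite windows by a Baire category argument, and linearizes them on each window with the Kalton--Roberts theorem.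
\end{abstract}

\section{The question and the result}

Scalars are real or complex, and operators are bounded and linear. An operator $T:X\to Y$ between Banach spaces is \emph{weakly compact} if it maps the unit ball to a relatively weakly compact set, and \emph{completely continuous} if it maps weakly convergent sequences to norm convergent sequences. The space $X$ has the \emph{Dunford--Pettis property} (DPP) if, for every Banach space $Y$, every weakly compact operator $X\to Y$ is completely continuous. In other words, no weakly compact operator can keep a weakly null sequence of $X$ away from zero.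

A space with the \emph{Schur property}, that is, a space in which weakly convergent sequences converge in norm, has the DPP for trivial reasons; $\ell_1$ is the basic example. The space $\ell_2$ fails the DPP, because its identity is weakly compact and its unit vectors tend to zero weakly but not in norm. By Grothendieck's theorem every space $C(K)$ has the DPP, and so does $\ell_\infty=C(\beta\mathbb N)$. The property does not pass to quotients: $\ell_2$, like every separable Banach space, is a quotient of $\ell_1$. So one asks for which subspaces $M$ the DPP passes from $Z$ to $Z/M$.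

Take $Z=\ell_\infty$ and let $M$ be the range of an isomorphic embedding $\ell_1\to\ell_\infty$. It is known that the quotient $\ell_\infty/\ell_1$ does not depend, up to isomorphism, on the embedding: every such embedding has nonreflexive cokernel, and from this one obtains that any two such quotients are isomorphic. One embedding is the adjoint of a quotient map $\ell_1\to c_0$; its range is the annihilator of the kernel $K(c_0)$ of that map, so $\ell_\infty/\ell_1\simeq K(c_0)^*$. The following question is posed in \cite{zlinear}.

\begin{quote}
Does the quotient $\ell_\infty/\ell_1$ have the Dunford--Pettis property?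
\end{quote}

There are two easy situations in which the DPP passes to $Z/M$, and in both the reason is that weakly null sequences of $Z/M$ can be lifted through the quotient map $q:Z\to Z/M$. If $M$ is complemented, $q$ has a bounded linear right inverse, which lifts them. If $M$ is reflexive, let $(f_i)$ be a bounded lift of a weakly null sequence. Every weak$^*$ cluster point of $(f_i)$ in $Z^{**}$ vanishes on $M^\perp=(Z/M)^*$, so it lies in $M^{\perp\perp}=M$. Hence $\{f_i\}$ is relatively weakly compact, by the Eberlein--\v{S}mulian theorem a subsequence converges weakly to some $m\in M$, and $f_i-m$ is a weakly null lift along this subsequence; lifts of subsequences are enough for the DPP.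

Neither argument applies to our question. A copy of $\ell_1$ in $\ell_\infty$ is never complemented: otherwise $\ell_1^*=\ell_\infty$, and with it $c_0$, would embed into $C(\beta\mathbb N)^*$, which is weakly sequentially complete, while $c_0$ is not. And compactness is lost: if $(F_i)$ is a weakly null lift and $(m_i)$ is the basis of $M\simeq\ell_1$, then $(F_i+m_i)$ is a bounded lift without weakly convergent subsequences. A bounded lift thus needs a correction that depends on $i$, and there is no room for error: two weakly null lifts of the same sequence differ by a weakly null sequence in $M$, which is norm null by the Schur property. One would guess from this that lifting fails modulo $\ell_1$, and that a positive answer, if there is one, must rely on special properties of $\ell_\infty$. In fact lifting always works.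

\begin{theorem}\label{thm:lift}
Let $Z$ be a Banach space, $M\subset Z$ a closed subspace isomorphic to $\ell_1$, and $q:Z\to Z/M$ the quotient map. If $(x_i)_{i\in\mathbb N}$ is weakly null in $Z/M$, then there is a weakly null sequence $(F_i)$ in $Z$ with $qF_i=x_i$ for all $i$.
\end{theorem}

\begin{corollary}\label{cor:dpp}
If $Z$ has the DPP and $M\subset Z$ is isomorphic to $\ell_1$, then $Z/M$ has the DPP. In particular $\ell_\infty/\ell_1$ has the DPP, for every isomorphic embedding $\ell_1\to\ell_\infty$.
\end{corollary}

\begin{proof}
Let $T:Z/M\to Y$ be weakly compact and let $x_i\to x$ weakly in $Z/M$. By Theorem~\ref{thm:lift} there is a weakly null sequence $(F_i)$ in $Z$ with $qF_i=x_i-x$. The operator $Tq$ is weakly compact on $Z$, hence completely continuous, so $T(x_i-x)=TqF_i\to0$ in norm. For the second statement take $Z=\ell_\infty$.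
\end{proof}

The independence of $\ell_\infty/\ell_1$ from the embedding is not used. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:lift} to Proposition~\ref{prop:sets}, a statement about set functions. Section~\ref{sec:local} proves it for functions that live on finite windows, Section~\ref{sec:examples} shows on two examples how a general sequence is brought into this form, and Section~\ref{sec:localization} does so in general. Section~\ref{sec:gamma} extends the theorem to $\ell_1(\Gamma)$ and to the Schur property.

\section{Notation and tools}\label{sec:tools}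

We write $\mathbb K$ for the scalar field, $\mathbb N=\{0,1,2,\dots\}$ and $[p,q)=\{p,\dots,q-1\}$. The unit vectors of $\ell_1$ are $e_a$, the indicator function of $A\subset\mathbb N$ is $1_A$, and $\ell_1^*=\ell_\infty$ under $\langle\gamma,\theta\rangle=\sum_a\gamma(a)\theta(a)$. Finite linear combinations of indicator functions are dense in $\ell_\infty$. For a finite set $J$ and scalars $c_a$,
\begin{equation}\label{eq:four}
\sum_{a\in J}|c_a|\le4\max_{S\subset J}\Big|\sum_{a\in S}c_a\Big| .
\end{equation}
Indeed, splitting $J$ according to the sign of $\operatorname{Re}c_a$ bounds $\sum_a|\operatorname{Re}c_a|$ by twice the maximum, and the same holds for the imaginary parts.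

Subsets of $\mathbb N$ are identified, through their indicator functions, with points of the compact metrizable space $2^{\mathbb N}$. The \emph{cylinders}
\[
\mathrm{Cyl}(u,p)=\{A\subset\mathbb N: A\cap[0,p)=u\},\qquad p\in\mathbb N,\ u\subset[0,p),
\]
are clopen, and those containing $A$ form a neighborhood base of $A$.

\medskip\noindent\textbf{Category.} A space is \emph{Polish} if it is separable and completely metrizable; $G_\delta$ subsets of Polish spaces are Polish. A set is \emph{meager} if it is a countable union of nowhere dense sets. By the Baire theorem, in a Polish space a countable intersection of dense open sets is dense, and if a nonempty Polish space is a countable union of closed sets, one of them has nonempty interior. Borel sets in Polish spaces have the \emph{Baire property}: each differs from an open set by a meager set.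

\begin{lemma}\label{lem:G}
Let $h_i:2^{\mathbb N}\to\mathbb K$, $i\in\mathbb N$, be Borel functions. There is a dense $G_\delta$ set $G\subset2^{\mathbb N}$ such that every restriction $h_i|_G$ is continuous.
\end{lemma}

\begin{proof}
Let $(V_m)$ be a countable base of $\mathbb K$. By the Baire property there are open sets $O_{i,m}$ such that $h_i^{-1}(V_m)\triangle O_{i,m}$ is meager. The union of these countably many meager sets is covered by countably many closed nowhere dense sets; let $G$ be the complement of the union of the latter. Then $G$ is a dense $G_\delta$, and $h_i^{-1}(V_m)\cap G=O_{i,m}\cap G$ is open in $G$.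
\end{proof}

\medskip\noindent\textbf{The Kuratowski--Ryll-Nardzewski selection theorem.} Let $P$ be a metrizable space, $B$ a Polish space, and $\Phi$ a map assigning to each $A\in P$ a nonempty closed set $\Phi(A)\subset B$ such that $\{A:\Phi(A)\cap O\neq\emptyset\}$ is Borel for every open $O\subset B$. Then there is a Borel map $\sigma:P\to B$ with $\sigma(A)\in\Phi(A)$ for all $A$.

\medskip\noindent\textbf{The Kalton--Roberts theorem \cite{KR}.} There is an absolute constant $\mathcal K$ with the following property. If $\mathcal A$ is an algebra of sets and $\varphi:\mathcal A\to\mathbb R$ satisfies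
\[
|\varphi(S\cup S')-\varphi(S)-\varphi(S')|\le\delta\qquad\text{for all disjoint }S,S'\in\mathcal A,
\]
then there is an additive function $\mu:\mathcal A\to\mathbb R$ with $|\varphi-\mu|\le\mathcal K\delta$ on $\mathcal A$. For complex $\varphi$ we apply this to the real and imaginary parts and obtain a complex additive $\mu$ with $|\varphi-\mu|\le2\mathcal K\delta$.

\section{From lifts to set functions}\label{sec:reduction}

Let $Z$, $M$, $q$ and $(x_i)$ be as in Theorem~\ref{thm:lift}. Fix an isomorphic embedding $W:\ell_1\to Z$ with range $M$ and let $C$ be the norm of $W^{-1}:M\to\ell_1$. The sequence $(x_i)$ is bounded, so we can choose $f_i\in Z$ with $qf_i=x_i$ and $\|f_i\|\le\|x_i\|+1$; put $R=\sup_i\|f_i\|<\infty$.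

We may assume that $Z$ is separable. Indeed, the closed linear span $Z_0$ of $M\cup\{f_i\}$ is separable, and $Z_0/M$ is isometrically a subspace of $Z/M$. Functionals on $Z_0/M$ extend to $Z/M$, so $(x_i)$ is weakly null in $Z_0/M$, and a weakly null sequence in $Z_0$ is weakly null in $Z$.

For $z\in Z^*$ let $\rho(z)=z\circ W\in\ell_\infty$. Two facts about $\rho$ are used. Given $\theta\in\ell_\infty$, a Hahn--Banach extension of the functional $\theta\circ W^{-1}$ from $M$ to $Z$ shows that
\begin{equation}\label{eq:ext}
\text{every }\theta\in\ell_\infty\text{ equals }\rho(z)\text{ for some }z\in Z^*\text{ with }\|z\|\le C\|\theta\|_\infty .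
\end{equation}
If $\rho(z)=0$, then $z$ vanishes on $M$, so $z=\bar z\circ q$ with $\bar z\in(Z/M)^*$. Since $(x_i)$ is weakly null,
\begin{equation}\label{eq:ker}
\rho(z)=0\ \text{ and }\ qg_i=x_i\text{ for all }i\quad\Longrightarrow\quad z(g_i)=\bar z(x_i)\to0 .
\end{equation}

Every lift of $(x_i)$ has the form $F_i=f_i-W\gamma_i$ with $\gamma_i\in\ell_1$, and $z(F_i)=z(f_i)-\langle\gamma_i,\rho(z)\rangle$. So we look for a bounded sequence $(\gamma_i)$ in $\ell_1$ with $\langle\gamma_i,\rho(z)\rangle=z(f_i)+o(1)$ for all $z\in Z^*$. By \eqref{eq:ker}, the sequence $(z(f_i))_i$ is determined by $\theta=\rho(z)$ up to a null sequence, and by density only the indicator functions $\theta=1_A$ matter. It is therefore natural to choose for each $A$ one functional $\sigma(A)$ with $\rho(\sigma(A))=1_A$ and to study the set functions $A\mapsto\sigma(A)(f_i)$. The Hahn--Banach theorem gives no additivity of $\sigma$. What can be had instead is measurability, and this is where separability of $Z$ is used: it makes the ball $B=\{z\in Z^*:\|z\|\le C\}$, with the weak$^*$ topology, a compact metrizable space.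

\begin{lemma}\label{lem:select}
There is a Borel map $\sigma:2^{\mathbb N}\to B$ with $\rho(\sigma(A))=1_A$ for all $A\subset\mathbb N$.
\end{lemma}

\begin{proof}
The set $\Delta=\{(A,z)\in2^{\mathbb N}\times B:\rho(z)=1_A\}$ is defined by the equations $z(We_a)=1_A(a)$, $a\in\mathbb N$, whose two sides are continuous in $(A,z)$. So $\Delta$ is closed, hence compact. Its sections $\Phi(A)=\{z\in B:\rho(z)=1_A\}$ are closed, and nonempty by \eqref{eq:ext}. For closed $H\subset B$ the set $\{A:\Phi(A)\cap H\neq\emptyset\}$ is the projection of the compact set $\Delta\cap(2^{\mathbb N}\times H)$, hence compact. An open set $O\subset B$ is a countable union of closed sets, so $\{A:\Phi(A)\cap O\neq\emptyset\}$ is a countable union of compact sets. The selection theorem applies.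
\end{proof}

The heart of the matter is the following statement, in which the space $Z$ no longer appears.

\begin{proposition}\label{prop:sets}
Let $h_i:2^{\mathbb N}\to\mathbb K$, $i\in\mathbb N$, be uniformly bounded Borel functions such that
\begin{equation}\label{eq:add}
h_i(A\cup A')-h_i(A)-h_i(A')\to0\quad(i\to\infty)\qquad\text{whenever }A\cap A'=\emptyset .
\end{equation}
Then there is a bounded sequence $(\gamma_i)$ in $\ell_1$ such that $h_i(A)-\langle\gamma_i,1_A\rangle\to0$ for every $A\subset\mathbb N$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:lift} from Proposition~\ref{prop:sets}]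
Put $h_i(A)=\sigma(A)(f_i)$. Evaluation at $f_i$ is weak$^*$ continuous, so $h_i$ is Borel, and $|h_i|\le CR$. For disjoint $A,A'$ the functional $\sigma(A\cup A')-\sigma(A)-\sigma(A')$ lies in $\ker\rho$, so \eqref{eq:ker} gives \eqref{eq:add}. Let $(\gamma_i)$ be as in the proposition and $F_i=f_i-W\gamma_i$. Then $(F_i)$ is bounded, $qF_i=x_i$, and for every $A$
\[
\sigma(A)(F_i)=h_i(A)-\langle\gamma_i,\rho(\sigma(A))\rangle=h_i(A)-\langle\gamma_i,1_A\rangle\to0 .
\]
Let $z\in Z^*$ and $\eta>0$. Choose a finite sum $\theta=\sum_lc_l1_{A_l}$ with $\|\rho(z)-\theta\|_\infty\le\eta$ and, by \eqref{eq:ext}, a functional $w$ with $\rho(w)=\rho(z)-\theta$ and $\|w\|\le C\eta$. Then $u=z-\sum_lc_l\sigma(A_l)-w$ satisfies $\rho(u)=0$, so $u(F_i)\to0$ by \eqref{eq:ker}. Therefore $\limsup_i|z(F_i)|=\limsup_i|w(F_i)|\le C\eta\sup_i\|F_i\|$. As $\eta$ is arbitrary, $z(F_i)\to0$.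
\end{proof}

\begin{remark}\label{rem:ultra}
Proposition~\ref{prop:sets} is false without measurability. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$ and let $h_i(A)=1$ if $A\in\mathcal U$ and $h_i(A)=0$ otherwise, for all $i$. These functions are exactly additive. A sequence $(\gamma_i)$ as in the proposition would be weakly Cauchy in $\ell_1$, hence norm convergent by the Schur property, to some $\gamma$ with $\langle\gamma,1_A\rangle=h_0(A)$ for all $A$. Singletons give $\gamma=0$, while $A=\mathbb N$ gives $\langle\gamma,1_{\mathbb N}\rangle=1$.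
\end{remark}

\section{The local case}\label{sec:local}

Hypothesis \eqref{eq:add} is pointwise in $(A,A')$, whereas the Kalton--Roberts theorem needs a bound that is uniform over an algebra. A pointwise statement becomes uniform when counterexamples for different $i$ can be glued into a single one, and this is possible when $h_i$ only looks at a finite part of $\mathbb N$ that moves away as $i$ grows. Call a sequence $(J_i)$ of finite subsets of $\mathbb N$ a sequence of \emph{windows} if every $a\in\mathbb N$ belongs to only finitely many $J_i$.

\begin{lemma}\label{lem:local}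
Let $h_i:2^{\mathbb N}\to\mathbb K$ satisfy \eqref{eq:add}. Suppose that there are windows $J_i$ and uniformly bounded functions $\varphi_i:2^{J_i}\to\mathbb K$ with
\begin{equation}\label{eq:loc}
h_i(A)-\varphi_i(A\cap J_i)\to0\qquad\text{for every }A\subset\mathbb N .
\end{equation}
Then there is a bounded sequence $(\gamma_i)$ in $\ell_1$ such that $h_i(A)-\langle\gamma_i,1_A\rangle\to0$ for every $A$.
\end{lemma}

\begin{proof}
Let $|\varphi_i|\le L$ and let $\delta_i\le3L$ be the maximum of $|\varphi_i(S\cup S')-\varphi_i(S)-\varphi_i(S')|$ over disjoint $S,S'\subset J_i$. We claim that $\delta_i\to0$.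

Otherwise there are $\eta>0$, an infinite set $\mathcal I\subset\mathbb N$ and disjoint sets $S_i,S_i'\subset J_i$ with $|\varphi_i(S_i\cup S_i')-\varphi_i(S_i)-\varphi_i(S_i')|>\eta$ for $i\in\mathcal I$. A finite set meets only finitely many windows, so by choosing elements of $\mathcal I$ one after the other we may assume that the sets $J_i$, $i\in\mathcal I$, are pairwise disjoint. Then $A=\bigcup_{i\in\mathcal I}S_i$ and $A'=\bigcup_{i\in\mathcal I}S'_i$ are disjoint, and $A\cap J_i=S_i$, $A'\cap J_i=S'_i$ for $i\in\mathcal I$. Applying \eqref{eq:loc} to $A\cup A'$, $A$ and $A'$ we get, as $i\to\infty$ in $\mathcal I$,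
\[
\varphi_i(S_i\cup S_i')-\varphi_i(S_i)-\varphi_i(S_i')=h_i(A\cup A')-h_i(A)-h_i(A')+o(1),
\]
and the right side tends to $0$ by \eqref{eq:add}. This contradiction proves the claim.

By the Kalton--Roberts theorem there is an additive $\mu_i$ on the finite algebra $2^{J_i}$ with $|\varphi_i-\mu_i|\le2\mathcal K\delta_i$. Put $\gamma_i=\sum_{a\in J_i}\mu_i(\{a\})e_a$, so that $\langle\gamma_i,1_A\rangle=\mu_i(A\cap J_i)$ for all $A$. By \eqref{eq:four}, $\|\gamma_i\|_1\le4\max|\mu_i|\le4(L+6\mathcal KL)$, and
\[
|h_i(A)-\langle\gamma_i,1_A\rangle|\le|h_i(A)-\varphi_i(A\cap J_i)|+2\mathcal K\delta_i\to0 .\qedhere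
\]
\end{proof}

It matters that $\mathcal K$ does not depend on the algebra, because nothing relates $\delta_i$ to the size of $J_i$. The obvious candidate $\mu(S)=\sum_{a\in S}\varphi(\{a\})$ would not do: for $\varphi(S)=\delta$ if $S\neq\emptyset$ and $\varphi(\emptyset)=0$ the additivity defect is $\delta$, and $\mu=0$ is within $\delta$ of $\varphi$, but the obvious candidate is off by $(|J|-1)\delta$ at $S=J$.

\section{Two examples: padding}\label{sec:examples}

It remains to find windows and functions $\varphi_i$ as in \eqref{eq:loc}. The first attempt is $\varphi_i=h_i|_{2^{J_i}}$, with $J_i$ so large that it nearly determines $h_i$. Two examples show the two ways in which this fails, and the remedy. In both, $h_i(A)=0$ for all $i$ with at most one exception, so \eqref{eq:add} holds and $\gamma_i=0$ is a solution; the question is how a proof that knows only \eqref{eq:add} can find it. Both come from the setting of Section~\ref{sec:reduction}, with $Z=\ell_1\oplus_1c_0$, $M=\ell_1\oplus0$, $f_i=(0,e_i)$ and $\sigma(A)=(1_A,\tau(A))\in\ell_\infty\oplus_\infty\ell_1$, where $\tau(A)$ is $e_{\min A}$, respectively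 $e_{|A|}$, and $0$ when the index is undefined.

\begin{example}[dependence on the head]\label{ex:min}
Let $h_i(A)=1$ if $\min A=i$, and $h_i(A)=0$ otherwise. Each $h_i$ is continuous. The coordinate $0$ has no influence in the limit for any fixed $A$, but it does influence every $h_i$ with $i\ge1$: $h_i(\{i\})=1$ and $h_i(\{0,i\})=0$. More generally $\sup_A|h_i(A)-h_i(A\cap J)|=1$ unless $J\supset[0,i+1)$: test $A=\{i\}$ if $i\notin J$, and $A=\{a,i\}$ if $i\in J$ and $a<i$ is not in $J$. Sets $J_i\supset[0,i+1)$ are not windows, and on them the additivity defect of $h_i$ is $1$, as $S=\{0\}$, $S'=\{i\}$ show. Reading $\gamma_i$ off the singletons gives $\gamma_i=e_i$, which is wrong: $\langle e_i,1_{\mathbb N}\rangle=1$ and $h_i(\mathbb N)=0$ for $i\ge1$.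
\end{example}

\begin{example}[dependence on the tail]\label{ex:card}
Let $h_i(A)=1$ if $|A|=i$, and $h_i(A)=0$ otherwise. Each $h_i$ is the indicator function of a countable set, hence Borel, but for $i\ge1$ no finite set $J$ determines it: the empty set and a set of $i$ points outside $J$ have the same trace on $J$ and different values. On the dense $G_\delta$ of infinite sets, however, $h_i$ is continuous.
\end{example}

The same device repairs both examples. Let $N_0$ be the even and $N_1$ the odd numbers, split $A$ into $A_0=A\cap N_0$ and $A_1=A\cap N_1$, and \emph{pad} each part with a fixed set in the free half: $P_0=N_1$ and $P_1=N_0$. Three applications of \eqref{eq:add} give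
\[
h_i(A)=\sum_{r=0}^1h_i(A_r)+o(1)=\sum_{r=0}^1\big(h_i(A_r\cup P_r)-h_i(P_r)\big)+o(1).
\]
So it is enough to understand $h_i$ on the padded sets $A_r\cup P_r$, and there the behavior is uniform: a padded set is infinite and has minimum at most $1$, so in both examples $h_i$ vanishes on all padded sets for $i\ge2$. Thus \eqref{eq:loc} holds with $\varphi_i=0$, and we find $\gamma_i=0$.

In general the points of $\mathbb N$ are replaced by consecutive blocks $I_k$, and the padding on $I_k$ is a pattern $s_k\subset I_k$ which acts as a screen: for a set whose trace on $I_k$ is $s_k$, the early functions $h_i$ hardly see what lies to the right of $I_k$, and the late ones hardly see what lies to the left.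

\section{Localization}\label{sec:localization}

\subsection*{Removing the influence of finite sets}
If \eqref{eq:loc} holds, then $A\cap J_i=A'\cap J_i$ for large $i$ whenever $A\triangle A'$ is finite, and so
\begin{equation}\label{eq:fin}
h_i(A)-h_i(A')\to0\quad(i\to\infty)\qquad\text{whenever }A\triangle A'\text{ is finite.}
\end{equation}
This does not follow from \eqref{eq:add}, as $h_i(A)=1_A(0)$ shows. It can be arranged by a first correction, which cancels the values on a slowly growing number of singletons.

\begin{lemma}\label{lem:norm}
Let $(h_i)$ be as in Proposition~\ref{prop:sets}. There is a bounded sequence $(\beta_i)$ of finitely supported vectors in $\ell_1$ such that the functions $h_i'(A)=h_i(A)-\langle\beta_i,1_A\rangle$ are uniformly bounded, Borel, and satisfy \eqref{eq:add} and \eqref{eq:fin}.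
\end{lemma}

\begin{proof}
Let $|h_i|\le L$. Taking $A=A'=\emptyset$ in \eqref{eq:add} gives $h_i(\emptyset)\to0$, and by induction $h_i(S)-\sum_{a\in S}h_i(\{a\})\to0$ for every finite $S$. For each $n\ge1$ there are finitely many $S\subset[0,n)$, so there are $m_1<m_2<\cdots$ with $|\sum_{a\in S}h_i(\{a\})|\le L+1$ for all $S\subset[0,n)$ and $i\ge m_n$. Put $\beta_i=\sum_{a<n}h_i(\{a\})e_a$ for $m_n\le i<m_{n+1}$, and $\beta_i=0$ for $i<m_1$. By \eqref{eq:four}, $\|\beta_i\|_1\le4(L+1)$. The function $A\mapsto\langle\beta_i,1_A\rangle$ is continuous, additive and bounded by $4(L+1)$, so the $h'_i$ are uniformly bounded, Borel, and satisfy \eqref{eq:add}. Moreover $h_i'(\{a\})=0$ for $i\ge m_{a+1}$. If $A\triangle A'$ is finite, then $A$ is the disjoint union of $A\cap A'$ and finitely many singletons, so \eqref{eq:add} gives $h'_i(A)-h'_i(A\cap A')\to0$. The same holds for $A'$, and \eqref{eq:fin} follows.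
\end{proof}

\subsection*{Patterns}
The screen to the right comes from continuity on the set $G$ of Lemma~\ref{lem:G}; it can be set up for finitely many $h_i$ at a time, and it works only for sets in $G$, so the patterns must also force membership in $G$. The screen to the left is a uniform version of \eqref{eq:fin}; the Baire theorem provides it on some cylinder, for all $i$ beyond an index that is known only after the cylinder has been chosen. This explains the ranges of $i$ below.

\begin{lemma}\label{lem:patterns}
Let $h_i:2^{\mathbb N}\to\mathbb K$ be Borel functions satisfying \eqref{eq:fin}. There are integers $0=n_0<n_1<\cdots$ and $0=i_0<i_1<\cdots$ and sets $s_k\subset I_k=[n_k,n_{k+1})$ with the following property. Let $\mathcal G$ be the family of all $A\subset\mathbb N$ with $A\cap I_k=s_k$ for infinitely many $k$. If $A,A'\in\mathcal G$ and $A\cap I_k=s_k$, then: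
\begin{enumerate}
\item[(i)] if $A$ and $A'$ agree on $[0,n_{k+1})$, then $|h_i(A)-h_i(A')|\le2^{-k}$ for all $i<i_k$;
\item[(ii)] if $A$ and $A'$ agree on $[n_k,\infty)$, then $|h_i(A)-h_i(A')|\le2^{-k}$ for all $i\ge i_{k+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take $G$ from Lemma~\ref{lem:G} and write $G=\bigcap_kU_k$ with $U_k$ open, dense and decreasing in $k$. Suppose that $n_k$ and $i_k$ are given. We construct $n_{k+1}$, $s_k$ and $i_{k+1}$ such that:
\begin{enumerate}
\item[(a)] $\mathrm{Cyl}(t\cup s_k,n_{k+1})\subset U_k$ for every $t\subset[0,n_k)$;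
\item[(b)] for every $t\subset[0,n_k)$ and $i<i_k$, any two values of $h_i$ on $G\cap\mathrm{Cyl}(t\cup s_k,n_{k+1})$ differ by at most $2^{-k}$;
\item[(c)] if $D\subset[n_k,\infty)$, $D\cap I_k=s_k$ and $t\cup D\in G$ for all $t\subset[0,n_k)$, then $|h_i(t\cup D)-h_i(t'\cup D)|\le2^{-k}$ for all $t,t'\subset[0,n_k)$ and $i\ge i_{k+1}$.
\end{enumerate}
A \emph{pattern} is a pair $(s,p)$ with $p\ge n_k$ and $s\subset[n_k,p)$; the pattern $(s',p')$ \emph{extends} it if $p'\ge p$ and $s'\cap[n_k,p)=s$. We start with $(\emptyset,n_k)$ and extend finitely many times. An extension shrinks every cylinder $\mathrm{Cyl}(t\cup s,p)$, so what has been achieved for one $t$ survives the later steps.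

(a) Go through the finitely many $t\subset[0,n_k)$. The current cylinder $\mathrm{Cyl}(t\cup s,p)$ contains a point $A_0$ of the dense open set $U_k$. For large $p'$ and $s'=A_0\cap[n_k,p')$ we have $\mathrm{Cyl}(t\cup s',p')\subset U_k$; pass to $(s',p')$.

(b) Go through all $t$ again. The current cylinder contains a point $A_0\in G$. The finitely many functions $h_i|_G$, $i<i_k$, are continuous at $A_0$, so for large $p'$ and $s'=A_0\cap[n_k,p')$ we have $|h_i-h_i(A_0)|\le2^{-k-1}$ on $G\cap\mathrm{Cyl}(t\cup s',p')$ for all $i<i_k$; pass to $(s',p')$.

(c) Let $G'$ be the set of $D\subset[n_k,\infty)$ with $t\cup D\in G$ for all $t\subset[0,n_k)$. For each $t$ the map $D\mapsto t\cup D$ is a homeomorphism of $2^{[n_k,\infty)}$ onto the open set $\mathrm{Cyl}(t,n_k)$, in which $G$ is a dense $G_\delta$. So $G'$ is a finite intersection of dense $G_\delta$ sets, hence a dense $G_\delta$ in $2^{[n_k,\infty)}$. With $(s,p)$ the current pattern, $E=\{D\in G':D\cap[n_k,p)=s\}$ is therefore a nonempty Polish space. Let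
\[
E_m=\{D\in E:|h_i(t\cup D)-h_i(t'\cup D)|\le2^{-k}\text{ for all }i\ge m\text{ and }t,t'\subset[0,n_k)\}.
\]
Each $E_m$ is closed in $E$, because the functions $D\mapsto h_i(t\cup D)$ are continuous on $G'$. By \eqref{eq:fin}, applied to finitely many pairs $t,t'$, we have $\bigcup_mE_m=E$. By the Baire theorem some $E_m$ has an interior point $D_0$ in $E$. Choose $n_{k+1}>p$ so large that, with $s_k=D_0\cap[n_k,n_{k+1})$, every $D\in G'$ with $D\cap I_k=s_k$ lies in $E_m$, and put $i_{k+1}=\max(m,i_k+1)$. The pattern $(s_k,n_{k+1})$ extends $(s,p)$, and (a), (b), (c) hold.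

By (a), a set $A\in\mathcal G$ lies in infinitely many $U_k$, hence in all of them, as they decrease. So $\mathcal G\subset G$. In the situation of (i), both $A$ and $A'$ lie in $G\cap\mathrm{Cyl}(t\cup s_k,n_{k+1})$ with $t=A\cap[0,n_k)$, and (b) applies. In the situation of (ii), let $D=A\cap[n_k,\infty)$. The family $\mathcal G$ is stable under finite modifications, so $t\cup D\in\mathcal G\subset G$ for every $t\subset[0,n_k)$, and (c) applies with $t=A\cap[0,n_k)$ and $t'=A'\cap[0,n_k)$.
\end{proof}

\subsection*{Windows}
Fix $i$ with $i_k\le i<i_{k+1}$. For $h_i$ the patterns $s_j$ with $j\le k-1$ screen off the left and those with $j\ge k+1$ screen off the right. A set padded on every second block has a screen among the blocks $k-2,k-1$ and another among $k+1,k+2$, so only the blocks $k-1,k,k+1$ can matter; see Figure~\ref{fig:blocks}.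

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=0.9cm]
\fill[gray!30] (0,0) rectangle (1,0.6);
\fill[gray!30] (2,0) rectangle (3,0.6);
\fill[gray!30] (4,0) rectangle (5,0.6);
\draw (-1.6,0)--(6.6,0);
\draw (-1.6,0.6)--(6.6,0.6);
\draw (0,0)--(0,0.6) (1,0)--(1,0.6) (2,0)--(2,0.6) (3,0)--(3,0.6) (4,0)--(4,0.6) (5,0)--(5,0.6);
\node at (0.5,0.3) {$s_{k-2}$};
\node at (2.5,0.3) {$s_k$};
\node at (4.5,0.3) {$s_{k+2}$};
\node at (0.5,-0.35) {$I_{k-2}$};
\node at (1.5,-0.35) {$I_{k-1}$};
\node at (2.5,-0.35) {$I_k$};
\node at (3.5,-0.35) {$I_{k+1}$};
\node at (4.5,-0.35) {$I_{k+2}$};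
\draw[<->] (1,0.95)--(4,0.95) node[midway,above] {$J_i$};
\draw[<-] (-1.6,0.95)--(0,0.95) node[midway,above] {screened, (ii)};
\draw[->] (5,0.95)--(6.6,0.95) node[midway,above] {screened, (i)};
\end{tikzpicture}
\caption{A set padded with the patterns $s_l$ on the blocks $I_l$ with $l\equiv k \pmod 2$ (shaded), as seen by $h_i$ for $i_k\le i<i_{k+1}$. Changes to the left of $I_{k-2}$ or to the right of $I_{k+2}$ alter $h_i$ only slightly, so its value is nearly determined by the trace of the set on the window $J_i=I_{k-1}\cup I_k\cup I_{k+1}$.}
\label{fig:blocks}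
\end{figure}

\begin{lemma}\label{lem:windows}
Let $h_i:2^{\mathbb N}\to\mathbb K$ be Borel functions with $|h_i|\le L$ that satisfy \eqref{eq:add} and \eqref{eq:fin}. Then there are windows $J_i$ and functions $\varphi_i:2^{J_i}\to\mathbb K$ with $|\varphi_i|\le4L$ such that \eqref{eq:loc} holds.
\end{lemma}

\begin{proof}
Take $n_k$, $i_k$, $I_k$, $s_k$ and $\mathcal G$ from Lemma~\ref{lem:patterns}. For $r\in\{0,1\}$ let
\[
N_r=\bigcup_{l\equiv r\ (2)}I_l,\qquad P_r=\bigcup_{l\not\equiv r\ (2)}s_l .
\]
Then $\mathbb N$ is the disjoint union of $N_0$ and $N_1$. For $A\subset N_r$ the sets $A$ and $P_r$ are disjoint and $(A\cup P_r)\cap I_l=s_l$ for all $l\not\equiv r$, so $A\cup P_r\in\mathcal G$. For $i\ge i_2$ define $k=k(i)\ge2$ by $i_k\le i<i_{k+1}$ and put $J_i=[n_{k-1},n_{k+2})$; for $i<i_2$ put $J_i=\emptyset$ and $\varphi_i=0$. Since $k(i)\to\infty$, the $J_i$ are windows.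

\medskip\noindent\emph{Claim.} If $i\ge i_2$, $A,A'\subset N_r$ and $A\cap J_i=A'\cap J_i$, then $|h_i(A\cup P_r)-h_i(A'\cup P_r)|\le2^{3-k(i)}$.

\medskip
Let $k=k(i)$ and let $j\in\{k-2,k-1\}$ and $j'\in\{k+1,k+2\}$ be the elements not congruent to $r$ modulo $2$. We pass from $A$ to $A'$ through
\[
A''=\big(A'\cap[0,n_j)\big)\cup\big(A\cap[n_j,\infty)\big)\subset N_r .
\]
The sets $A\cup P_r$ and $A''\cup P_r$ agree on $[n_j,\infty)$, their trace on $I_j$ is $s_j$, and $i\ge i_k\ge i_{j+1}$. By Lemma~\ref{lem:patterns}(ii), $|h_i(A\cup P_r)-h_i(A''\cup P_r)|\le2^{-j}$.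

The sets $A''\cup P_r$ and $A'\cup P_r$ agree on $[0,n_j)$ by the definition of $A''$. Let $j\le l\le j'$. If $l\not\equiv r$, both have the trace $s_l$ on $I_l$. If $l\equiv r$, then $j<l<j'$, so $k-1\le l\le k+1$ and $I_l\subset J_i$; hence $A''\cap I_l=A\cap I_l=A'\cap I_l$. So the two sets agree on $[0,n_{j'+1})$, their trace on $I_{j'}$ is $s_{j'}$, and $i<i_{k+1}\le i_{j'}$. By Lemma~\ref{lem:patterns}(i), $|h_i(A''\cup P_r)-h_i(A'\cup P_r)|\le2^{-j'}$. Since $2^{-j}+2^{-j'}\le2^{2-k}+2^{-k-1}\le2^{3-k}$, the claim is proved.

For $i\ge i_2$ and $S\subset J_i$ define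
\[
\varphi_i(S)=\sum_{r=0}^1\Big(h_i\big((S\cap N_r)\cup P_r\big)-h_i(P_r)\Big),
\]
so that $|\varphi_i|\le4L$. Let $A\subset\mathbb N$ and $A_r=A\cap N_r$. By \eqref{eq:add}, used as in Section~\ref{sec:examples}, and then by the claim applied to $A_r$ and $A_r\cap J_i$,
\begin{align*}
h_i(A)&=\sum_{r=0}^1\big(h_i(A_r\cup P_r)-h_i(P_r)\big)+o(1)\\
&=\sum_{r=0}^1\Big(h_i\big((A_r\cap J_i)\cup P_r\big)-h_i(P_r)\Big)+o(1)=\varphi_i(A\cap J_i)+o(1).\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sets}]
Take $\beta_i$ and $h'_i$ from Lemma~\ref{lem:norm}. Lemma~\ref{lem:windows} localizes $(h_i')$, and Lemma~\ref{lem:local} gives a bounded sequence $(\gamma_i')$ in $\ell_1$ with $h'_i(A)-\langle\gamma'_i,1_A\rangle\to0$ for all $A$. Put $\gamma_i=\beta_i+\gamma_i'$.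
\end{proof}

This completes the proof of Theorem~\ref{thm:lift} and Corollary~\ref{cor:dpp}.

\section{The spaces $\ell_1(\Gamma)$ and the Schur property}\label{sec:gamma}

A sequence in $Z/M$ involves only countably many coordinates of $M=\ell_1(\Gamma)$, so the theorem extends to arbitrary index sets.

\begin{theorem}\label{thm:gamma}
Theorem~\ref{thm:lift} holds for $M\simeq\ell_1(\Gamma)$, where $\Gamma$ is any set. Consequently, for such $M$: if $Z$ has the DPP, so does $Z/M$; if $Z$ has the Schur property, so does $Z/M$.
\end{theorem}

\begin{proof}
If $\Gamma$ is finite, $M$ has a closed complement $N$ in $Z$, the restriction $q|_N$ is an isomorphism onto $Z/M$, and $F_i=(q|_N)^{-1}x_i$ is a weakly null lift. Let $\Gamma$ be infinite, $W:\ell_1(\Gamma)\to Z$ an embedding with range $M$, and $(f_i)$ a bounded lift of the weakly null sequence $(x_i)$. We look for a copy $M_0\subset M$ of $\ell_1$ such that $(f_i+M_0)$ is still weakly null in $Z/M_0$.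

For a finitely supported scalar sequence $s$ put $f_s=\sum_is_if_i$. For each of the countably many $s$ with rational (or complex rational) entries choose $y_{s,n}\in\ell_1(\Gamma)$ with $\|f_s-Wy_{s,n}\|\to\mathrm{dist}(f_s,M)$ as $n\to\infty$. Each $y_{s,n}$ has countable support. Let $\Gamma_0\subset\Gamma$ be a countably infinite set containing all these supports, and $M_0=W\ell_1(\Gamma_0)\simeq\ell_1$. Then $\mathrm{dist}(f_s,M_0)\le\mathrm{dist}(f_s,M)$ for rational $s$, and the reverse inequality holds because $M_0\subset M$. Both distances are continuous in $f_s$, so they are equal for all finitely supported $s$. Hence $f_s+M_0\mapsto\sum_is_ix_i$ is a well-defined linear isometry, and it extends to an isometry of the closed span of $(f_i+M_0)$ in $Z/M_0$ onto the closed span of $(x_i)$ in $Z/M$. By the Hahn--Banach theorem $(x_i)$ is weakly null in its closed span, so $(f_i+M_0)$ is weakly null in $Z/M_0$. Theorem~\ref{thm:lift} gives a weakly null sequence $(F_i)$ in $Z$ with $F_i-f_i\in M_0\subset M$, that is, $qF_i=x_i$.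

The statement on the DPP follows by the proof of Corollary~\ref{cor:dpp}. If $Z$ has the Schur property, then $F_i\to0$ in norm, hence $x_i=qF_i\to0$ in norm.
\end{proof}

In particular, if the kernel of some quotient map $\ell_1\to E$ is isomorphic to $\ell_1$, then $E$ has the Schur property.

The hypothesis $M\simeq\ell_1$ entered the proof of Theorem~\ref{thm:lift} twice: $M^*=\ell_\infty$ is the closed span of the indicator functions, which are parametrized by the compact space $2^{\mathbb N}$, and by \eqref{eq:four} uniformly bounded additive set functions on finite sets are bounded vectors of $M$. It cannot simply be dropped. Let $Z=\ell_1$ and let $M$ be the kernel of a quotient map $\ell_1\to\ell_2$. A weakly null lift of the unit vectors of $\ell_2$ would be norm null, which is impossible; so lifting fails, together with the DPP of the quotient.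

\begin{thebibliography}{9}

\bibitem{KR} Kalton and Roberts, Trans. AMS \textbf{278} (1983), 803--816.

\bibitem{zlinear} \emph{Theory of $z$-linear maps}, \texttt{https://core.ac.uk/download/72043512.pdf}.

\end{thebibliography}
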